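# Product against sum for the numbers $1-\lambda_i$ of a nonnegative matrix

## 1. The numbers $1-\lambda_i$ in small cases

Let $A$ be a square matrix with real entries $\ge 0$ and spectral radius $1$. The Perron–Frobenius theorem says that the spectral radius of a nonnegative matrix is itself an eigenvalue, so $1$ is an eigenvalue of $A$. List all nonzero eigenvalues with algebraic multiplicity as $\lambda_1=1,\lambda_2,\dots,\lambda_k$, and assume $k\ge 2$. Put
$$q=\prod_{i=2}^k(1-\lambda_i),\qquad \sigma=\sum_{i=2}^k(1-\lambda_i).$$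
Non-real eigenvalues of a real matrix come in conjugate pairs of equal multiplicity, so both numbers are real. The paper "An Improvement of an Inequality of Fiedler Leading to a New Conjecture on Nonnegative Matrices" (https://core.ac.uk/download/215998172.pdf) conjectures that
$$q\le\sigma .$$
Is this true?

The answer one would first guess is no. The sum has $k-1$ terms of modulus at most $2$, so it grows at most linearly in $k$. The product has $k-1$ factors of modulus up to $2$, so nothing visible prevents it from growing like $2^{k-1}$. Three factors equal to $2$ already give $8>6$. So one expects that several eigenvalues near $-1$ will break the inequality. Let us test this guess.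

*Two nonzero eigenvalues.* Here $q=1-\lambda_2=\sigma$, so there is equality.

*Three nonzero eigenvalues.* We have $q=1-(\lambda_2+\lambda_3)+\lambda_2\lambda_3$ and $\sigma=2-(\lambda_2+\lambda_3)$, so
$$\sigma-q=1-\lambda_2\lambda_3\ge 0,$$
because $\lambda_2\lambda_3$ is real with modulus at most $1$. The inequality holds.

*Four nonzero eigenvalues, three of them $-1$.* This would give $q=8>6=\sigma$. But the sum of the eigenvalues would be $1-3=-2$, while the trace of a nonnegative matrix is $\ge 0$. No such matrix exists.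

*Many equal negative eigenvalues.* Let $A=\frac1{k-1}(J-I)$ of size $k$, with $J$ the all-ones matrix. Its eigenvalues are $1$ and, $k-1$ times, $-\frac1{k-1}$. So $\sigma=k$ and $q=\left(1+\frac1{k-1}\right)^{k-1}<e$. For $k=2,3$ we get $q=2$ and $q=\frac94$; for $k\ge4$ we have $q<e<k$. In all cases $q\le\sigma$.

*The cyclic permutation matrix of size $k$.* Its characteristic polynomial is $x^k-1$, so its eigenvalues are the $k$-th roots of unity. Then $q$ is the value at $x=1$ of $\frac{x^k-1}{x-1}=1+x+\dots+x^{k-1}$, so $q=k$. The trace is $0$, so $\sigma=k-\operatorname{tr}A=k$. There is equality for every $k$.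

The guess fails each time, and the last example shows that an inequality, if true, is tight for every $k$. In fact the conjecture is true. These notes prove it, with the equality cases and two strengthenings.

## 2. Nonnegative traces and the statements

What do we know about the eigenvalues besides $|\lambda_i|\le1$? For a multiset $\lambda_1,\dots,\lambda_k$ put
$$s_n=\sum_{i=1}^k\lambda_i^n\qquad(n\ge1).$$
The eigenvalues of $A^n$ are the $n$-th powers of those of $A$, and zero eigenvalues contribute nothing, so $s_n=\operatorname{tr}A^n$. Powers of a nonnegative matrix are nonnegative, so $s_n\ge0$ for every $n\ge1$. We shall need only some of this, and we isolate it.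

**Hypothesis (H).** $k\ge2$; $\lambda_1=1$; $|\lambda_i|\le1$ for all $i$; the multiset is closed under complex conjugation; and $s_n\ge0$ for $1\le n\le k-2$.

The value $\lambda_i=0$ is allowed in (H). The nonzero spectrum of a nonnegative matrix of spectral radius $1$ satisfies (H). Conversely, (H) is weaker: $\{1,i,-i\}$ satisfies it, because $k=3$ and only $s_1=1\ge0$ is asked, but $s_2=-1$, so no nonnegative matrix has this nonzero spectrum. The multiset $\{1,i,-i,i,-i\}$ does not satisfy (H), since $s_2=-3$ and $k-2=3$.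

Define $q$ and $\sigma$ for any multiset with (H) as above. Then $\sigma=k-s_1$. Also $q\ge0$ and $\sigma\ge0$: a real $\lambda$ gives a factor $1-\lambda\ge0$, a conjugate pair gives the factor $|1-\lambda|^2\ge0$, and each $\operatorname{Re}(1-\lambda_i)\ge0$.

**Theorem 1.** Under (H), $q\le\sigma$. In particular the conjecture holds.

**Theorem 2 (equality).** For the nonzero spectrum of a nonnegative matrix of spectral radius $1$ with $k\ge2$, equality $q=\sigma$ holds if and only if (a) $k=2$, or (b) all $\lambda_i=1$, or (c) $\lambda_1,\dots,\lambda_k$ are exactly the $k$-th roots of unity.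

**Theorem 3 (exponential bound).** Let $k\ge3$. There are constants $h_1,\dots,h_{k-2}>0$ depending only on $k$, with $h_1=1-\frac2k$, such that under (H)
$$q\le k\exp\Big(-\sum_{n=1}^{k-2}h_ns_n\Big)\le k\,e^{-(1-2/k)s_1}.$$
The constant $1-\frac2k$ in the last bound cannot be increased in the class (H).

**Theorem 4.** Let $A\ge0$ have spectral radius $1$ and $k\ge2$ nonzero eigenvalues $\lambda_i$, and let $P(x)=\prod_{i=1}^k(x-\lambda_i)$. For all $x\ge1$,
$$P'(x)\le kx^{k-1}-(\operatorname{tr}A)\,x^{k-2},\qquad P(x)\le x^k-1-\frac{\operatorname{tr}A}{k-1}\,(x^{k-1}-1).$$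

Since $P(x)=(x-1)\prod_{i\ge2}(x-\lambda_i)$, we have $P'(1)=q$, so the first inequality of Theorem 4 at $x=1$ is the conjecture. The second strengthens the Boyle–Handelman inequality $P(x)\le x^k-1$, because $\operatorname{tr}A\ge0$.

The conjecture reads $q\le k-\operatorname{tr}A$. The coefficient $1$ of $\operatorname{tr}A$ cannot be increased: $A=I_k$ gives $q=0$ and $k-\operatorname{tr}A=0$, and with a coefficient $a>1$ the right side would be $k-ak<0$.

In Theorem 2 the matrix cannot be replaced by (H): for $\{1,i,-i\}$ we have $q=2=\sigma$, and this is none of (a), (b), (c).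

## 3. AM–GM on blocks, and why a fixed number of traces is not enough

A product is to be bounded by a sum, so the sensible first tool is AM–GM together with $s_1\ge0$, that is, $\sigma\le k$.

Suppose all $\lambda_i$ are real and $k\ge3$. Then AM–GM gives $q\le\left(\frac{\sigma}{k-1}\right)^{k-1}$, and this is at most $\sigma$ as soon as $\sigma^{k-2}\le(k-1)^{k-1}$. Since $\sigma\le k$, it suffices that
$$\Big(1+\frac1{k-1}\Big)^{k-2}\le k-1 .$$
For $k=3$ this says $\frac32\le2$. For $k\ge4$ the left side is below $e<3\le k-1$. So the real case is done, with $s_1\ge0$ alone.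

For complex eigenvalues we must pair conjugates. **Blocks.** Group $\lambda_2,\dots,\lambda_k$ into $r\ge1$ blocks, each a real number or a nonreal conjugate pair. To a real $\lambda$ attach $u=1-\lambda$, and to a pair $\{b,\bar b\}$ attach $u=2-2\operatorname{Re}b$. All $u\ge0$ and $\sum u=\sigma$. Since
$$|1-b|^2=1-2\operatorname{Re}b+|b|^2\le2-2\operatorname{Re}b ,\tag{1}$$
we get
$$q\le\prod u\le\Big(\frac\sigma r\Big)^r .\tag{2}$$
Now $r$ may be only $(k-1)/2$. With $\sigma$ near $k$ the right side of (2) is then about $2^{k/2}$, far above $\sigma$. This is where the approach stops, and the loss is real. The multiset consisting of $1$ and three copies of $\{i,-i\}$ has $k=7$, $s_1=1\ge0$, $\sigma=6$ and $q=2^3=8$. So $s_1\ge0$ alone does not imply $q\le\sigma$. It is excluded by $s_2=1-6<0$.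

Would $s_1,s_2\ge0$ be enough, or $s_1,\dots,s_{10}\ge 0$? No fixed number is. Let $m\ge1$, and take $1$ together with $M$ copies of the $m$ roots of $x^m+1$. The power sums of the roots of $x^m+1$ of orders $1,\dots,m-1$ vanish, and $\prod(1-\lambda)$ over these roots is $1^m+1=2$. So this multiset has
$$k=1+mM,\qquad s_1=\dots=s_{m-1}=1\ \text{ (for } m\ge2),\qquad q=2^M,\qquad \sigma=mM\ \text{ (for } m\ge 2).$$
For $M$ large, $2^M>mM$. Hence a proof for all $k$ must use a number of trace conditions that grows with $k$.

## 4. Polynomials below $-\log|1-z|$ that touch at the roots of unity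

The traces are sums over $i$ of $\lambda_i^n$, so take the logarithm, which turns $q$ into a sum over $i$ too: $\log q=\sum_{i\ge2}\log|1-\lambda_i|$ when $q\neq 0$. Suppose we have a function
$$h(z)=h_0+\sum_{n=1}^{k-2}h_n\operatorname{Re}z^n,\qquad h_n\ge0\ (n\ge1),\qquad h(z)\le-\log|1-z|\ \text{ for } |z|\le1,\ z\ne1 .$$
Then, adding and subtracting the term $\lambda_1=1$,
$$\log q\le-\sum_{i\ge2}h(\lambda_i)=h(1)-\sum_{i=1}^kh(\lambda_i)=h(1)-kh_0-\sum_{n=1}^{k-2}h_ns_n .\tag{3}$$
All traces of orders up to $k-2$ now enter, with favorable signs.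

Which $h$? The Taylor series is $-\log|1-z|=\sum_{n\ge1}\frac1n\operatorname{Re}z^n$ for $|z|<1$, with positive coefficients, so one tries its partial sums. They do not lie below. For example $\operatorname{Re}z$ at $z=e^{i\pi/3}$ is $\frac12$, while $-\log|1-e^{i\pi/3}|=-\log1=0$. No partial sum can work: $-\log|1-e^{i\theta}|$ has mean $0$ over the circle, and so does the partial sum, so if the (continuous, where defined) difference were $\ge0$ it would vanish identically, although $-\log|1-e^{i\theta}|$ is unbounded. The constant term $h_0$ must be negative.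

The equality example tells us how to choose $h$. For the $k$-th roots of unity, $q=k$ and all traces in (3) vanish. If (3) is to be an equality there, then $h$ must touch $-\log|1-z|$ at every $k$-th root of unity other than $1$. Touching from below at an interior point means agreement of value and derivative. In the variable $c=\cos\theta$, where
$$-\log|1-e^{i\theta}|=-\tfrac12\log(2-2c),$$
the points are $c=\cos(2\pi j/k)$. For $-1<c<1$ we ask for double contact, and at $c=-1$ (if $k$ is even) simple contact suffices, because that is an endpoint of $[-1,1]$. Counting: $(k-1)/2$ double points if $k$ is odd, $(k-2)/2$ double points and one simple point if $k$ is even. That is $k-1$ conditions in all, the number of coefficients of a polynomial in $c$ of degree $k-2$.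

*Example $k=3$.* There is one double point, $c=-\frac12$. So $h$ is the tangent line there to the convex function $-\frac12\log(2-2c)$: the value is $-\frac12\log3$, the slope is $\frac1{2(1-c)}=\frac13$, and
$$h=-\tfrac12\log3+\tfrac13\big(c+\tfrac12\big),\qquad h_0=\tfrac16-\tfrac12\log3,\quad h_1=\tfrac13 .$$
It lies below by convexity. Also $3h_0-h(1)=2h_0-h_1=-\log3$, so (3) becomes $q\le3e^{-s_1/3}$, which is Theorem 3 for $k=3$, once we know $h\le-\log|1-z|$ inside the disc as well.

*Example $k=4$.* The points are $c=0$ (double) and $c=-1$ (simple). With $h=a+bc+dc^2$ we need $a=-\frac12\log2$, $b=\frac12$ and $a-b+d=-\log2$, so $d=\frac12-\frac12\log2$. As $c^2=\frac12(1+\cos2\theta)$, we find $h_1=\frac12=1-\frac24$ and $h_2=\frac d2=\frac{1-\log2}4>0$.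

For general $k$ two things must be shown about this interpolating polynomial: it lies below, and its coefficients $h_1,\dots,h_{k-2}$ are positive. The device that gives both is to write
$$-\log(1-c)=\int_1^\infty\Big(\frac1{x-c}-\frac1x\Big)dx\qquad(-1\le c<1)\tag{4}$$
and to interpolate $\frac1{x-c}$ for each fixed $x$. If $w$ is a polynomial vanishing, with the right multiplicities, at the chosen points, then the interpolating polynomial of $\frac1{x-c}$ and its error are explicit:
$$H_x(c)=\frac{w(x)-w(c)}{w(x)(x-c)},\qquad\frac1{x-c}-H_x(c)=\frac{w(c)}{w(x)(x-c)} .\tag{5}$$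
The first expression is a polynomial in $c$, since $x-c$ divides $w(x)-w(c)$. The error is $\ge0$ if $w\ge0$ on $[-1,1]$ and $w(x)>0$ for $x\ge1$. Formula (4) follows from $\int_1^X\left(\frac1{x-c}-\frac1x\right)dx=\log\frac{X-c}X-\log(1-c)$ as $X\to\infty$.

## 5. The interpolating polynomial and its positive coefficients

**Lemma.** Let $k\ge3$ and $\theta_j=2\pi j/k$. There is $h(\theta)=h_0+\sum_{n=1}^{k-2}h_n\cos n\theta$ with real coefficients such that

1. $h_n>0$ for $1\le n\le k-2$, and $h_1=1-\frac2k$;
2. $h(\theta)\le-\log|1-e^{i\theta}|$ for $\theta\notin2\pi\mathbb Z$, with equality exactly when $e^{i\theta}$ is a $k$-th root of unity $\ne1$;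
3. $kh_0-h(0)=-\log k$.

We use the Chebyshev polynomials, defined by $T_n(\cos\theta)=\cos n\theta$ and $U_m(\cos\theta)=\frac{\sin(m+1)\theta}{\sin\theta}$. For $x=\cosh t\ge1$ they satisfy $T_n(x)=\cosh nt\ge1$ and
$$U_m(x)=\frac{\sinh(m+1)t}{\sinh t}=\sum_{l=0}^me^{(m-2l)t}\ge m+1 ,$$
the last step by pairing $l$ with $m-l$ and using $e^a+e^{-a}\ge2$ (at $t=0$ read the sum itself as the value). The degrees are $\deg T_n=n$ and $\deg U_m=m$.

**Step 1: the node polynomial $w$.** This step produces a $w$ with the zeros and signs required in (5). Let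
$$w(c)=\frac{1-T_k(c)}{1-c},$$
a polynomial because $T_k(1)=1$. For $c=\cos\theta$,
$$w(\cos\theta)=\frac{1-\cos k\theta}{1-\cos\theta}=\frac{\sin^2(k\theta/2)}{\sin^2(\theta/2)}=\Big|\sum_{m=0}^{k-1}e^{im\theta}\Big|^2 .$$
Multiplying out the square, the difference of two indices equals $n$ for $k-n$ ordered pairs and $-n$ for as many, so
$$w=k+2\sum_{n=1}^{k-1}(k-n)T_n .\tag{6}$$
Hence $\deg w=k-1$ and $w\ge0$ on $[-1,1]$. Its zeros on $[-1,1]$ are exactly the points $\cos\theta_j$, $1\le j\le k-1$: for $c\neq1$ the zeros are where $\sin(k\theta/2)=0$, and $w(1)=k+k(k-1)=k^2\ne0$. For $x\ge1$, $T_n(x)\ge1$ in (6) gives $w(x)\ge k^2>0$. The leading coefficient of $w$ is positive, so $w(x)$ grows like a positive constant times $x^{k-1}$.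

For $k=3$ this is $w(c)=\frac{1+3c-4c^3}{1-c}=(1+2c)^2$.

**Step 2: divided differences of $T_n$.** To read off the coefficients of $H_x$ in the basis $T_j(c)$, we need the expansion of $\frac{T_n(x)-T_n(c)}{x-c}$. Write $D_y=1-2ry+r^2$. The generating functions are
$$\sum_{n\ge0}T_n(y)r^n=\frac{1-ry}{D_y},\qquad\sum_{m\ge0}U_m(y)r^m=\frac1{D_y},\qquad1+2\sum_{j\ge1}T_j(y)r^j=\frac{1-r^2}{D_y}.$$
For $y=\cos\theta$ the first two are the real part of $\sum r^ne^{in\theta}=\frac1{1-re^{i\theta}}$, and its imaginary part divided by $r\sin\theta$. The third is twice the first minus $1$. Coefficients of powers of $r$ are polynomials in $y$, so these are identities of formal power series in $r$ for every $y$.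

Expanding, we have
$$(1-rx)D_c=1-2rc+r^2-rx+2r^2xc-r^3x,$$
and $(1-rc)D_x$ is the same with $x$ and $c$ exchanged. Subtracting,
$$(1-rx)D_c-(1-rc)D_x=r(x-c)-r^3(x-c)=r(1-r^2)(x-c).$$
Divide by $D_xD_c(x-c)$:
$$\sum_{n\ge1}\frac{T_n(x)-T_n(c)}{x-c}\,r^n=r\cdot\frac1{D_x}\cdot\frac{1-r^2}{D_c}.$$
Comparing coefficients of $r^n$,
$$\frac{T_n(x)-T_n(c)}{x-c}=U_{n-1}(x)+2\sum_{j=1}^{n-1}U_{n-1-j}(x)T_j(c).\tag{7}$$

**Step 3: the coefficients of $H_x$.** This step shows that they are positive for $j\ge1$ and controls their size. For $x\ge1$ write $H_x(c)=\sum_{j=0}^{k-2}\eta_j(x)T_j(c)$. By (5), (6) and (7), for $1\le j\le k-2$,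
$$\eta_j(x)=\frac4{w(x)}\sum_{n=j+1}^{k-1}(k-n)U_{n-1-j}(x)>0,\tag{8}$$
because every $U_m(x)\ge m+1>0$. Each $\eta_j$ is continuous on $[1,\infty)$, since $w\ge k^2$ there. The sum in (8) has degree $k-2-j$ and $w$ has degree $k-1$, so $\eta_j(x)=O(x^{-1-j})$, which is integrable on $[1,\infty)$ for $j\ge1$.

For $j=0$ put $c=0$ in (5): $\frac1x-H_x(0)=\frac{w(0)}{x\,w(x)}=O(x^{-k})$. Since $H_x(0)=\eta_0(x)+\sum_{j\ge1}\eta_j(x)T_j(0)=\eta_0(x)+O(x^{-2})$, we get $\eta_0(x)-\frac1x=O(x^{-2})$, which is integrable on $[1,\infty)$ too.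

**Step 4: definition of $h$.** We integrate over $x$ as (4) dictates. Define
$$h_j=\tfrac12\int_1^\infty\eta_j\,dx\ (1\le j\le k-2),\qquad h_0=\tfrac12\int_1^\infty\Big(\eta_0-\frac1x\Big)dx-\tfrac12\log2,$$
and $h(\theta)=\sum_{j=0}^{k-2}h_j\cos j\theta$. By (8), $h_j>0$ for $1\le j\le k-2$.

For $k=3$, (8) reads $\eta_1=\frac4{(1+2x)^2}$, so $h_1=2\int_1^\infty\frac{dx}{(1+2x)^2}=\frac13$, as found from the tangent line.

**Step 5: property 2.** We compare $h$ with the logarithm. Let $c=\cos\theta\ne1$. By definition
$$h(\theta)=\tfrac12\int_1^\infty\Big(H_x(c)-\frac1x\Big)dx-\tfrac12\log2 ,$$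
and by (4)
$$-\log|1-e^{i\theta}|=-\tfrac12\log(2-2c)=\tfrac12\int_1^\infty\Big(\frac1{x-c}-\frac1x\Big)dx-\tfrac12\log2 .$$
Subtract and use (5):
$$-\log|1-e^{i\theta}|-h(\theta)=\frac{w(c)}2\int_1^\infty\frac{dx}{w(x)(x-c)} .\tag{9}$$
The integral is finite and positive, because $c<1$. So (9) is $\ge0$, and it is $0$ if and only if $w(c)=0$, that is, $\theta\equiv\theta_j$ modulo $2\pi$ for some $1\le j\le k-1$.

**Step 6: the value of $h_1$.** The contact points determine it. The function (9) is smooth and nonnegative on $(0,2\pi)$ and vanishes at $\theta_1,\dots,\theta_{k-1}$, so its derivative vanishes there. As $|1-e^{i\theta}|=2\sin(\theta/2)$ on $(0,2\pi)$, this says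
$$h'(\theta_j)=-\tfrac12\cot\tfrac{\theta_j}2\qquad(1\le j\le k-1).$$
Recall that for a trigonometric polynomial of degree less than $k$, the average over the $k$ equally spaced points $\theta_0,\dots,\theta_{k-1}$ equals the mean over the circle, since $\sum_je^{in\theta_j}=0$ for $0<|n|<k$. Apply this to
$$h'(\theta)\sin\theta=-\sum_{n=1}^{k-2}nh_n\sin n\theta\sin\theta ,$$
of degree $\le k-1$. Its mean is $-\frac{h_1}2$, from $n=1$. The term $j=0$ of the average is $0$. Hence
$$h_1=\frac1k\sum_{j=1}^{k-1}\cot\tfrac{\theta_j}2\,\sin\theta_j=\frac1k\sum_{j=1}^{k-1}2\cos^2\tfrac{\theta_j}2=\frac1k\sum_{j=1}^{k-1}(1+\cos\theta_j)=\frac{(k-1)-1}k=1-\frac2k ,$$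
using $\sum_{j=1}^{k-1}\cos\theta_j=-1$. This completes property 1.

**Step 7: property 3.** It is what makes the constant in (3) equal to $\log k$. Since $h$ has degree $<k$, $\sum_{j=0}^{k-1}h(\theta_j)=kh_0$. By property 2 and $\prod_{j=1}^{k-1}(1-e^{i\theta_j})=k$ (the value of $1+x+\dots+x^{k-1}$ at $1$), $\sum_{j=1}^{k-1}h(\theta_j)=-\log k$. Subtracting, $h(0)=kh_0+\log k$. $\blacksquare$

## 6. From the circle to the disc, and the exponential bound

**Step 1: the inequality in the disc.** The eigenvalues lie in the closed disc, so property 2 must be carried inside. Put $h(z)=h_0+\sum_{n=1}^{k-2}h_n\operatorname{Re}z^n$ for $|z|\le1$. Then $h(e^{i\theta})=h(\theta)$, and in particular $h(1)$ is the number $h(0)$ of property 3, the value at the angle $\theta=0$. Let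
$$\Psi(z)=\log|1-z|+h(z).$$
It is harmonic in $|z|<1$, continuous on the closed disc without the point $1$, and tends to $-\infty$ at $1$; so it is not constant. On the circle minus $\{1\}$ it is $\le0$ by property 2. Remove from the disc a neighborhood of $1$ so small that $\Psi<0$ on it. The maximum principle on the rest gives $\Psi\le0$, and since $\Psi$ is nonconstant the strong maximum principle gives $\Psi<0$ in $|z|<1$. So
$$\log|1-z|\le-h(z)\qquad(|z|\le1,\ z\ne1),\tag{10}$$
with equality if and only if $z$ is a $k$-th root of unity $\ne1$.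

**Step 2: the bound of Theorem 3.** Assume (H) with $k\ge3$. If $q=0$, the bound is trivial. Otherwise $\lambda_i\ne1$ for $i\ge2$. The $s_n$ are real, so $\sum_{i=1}^kh(\lambda_i)=kh_0+\sum_nh_ns_n$. By (10) and property 3,
$$\log q=\sum_{i\ge2}\log|1-\lambda_i|\le-\sum_{i\ge2}h(\lambda_i)=h(1)-kh_0-\sum_{n=1}^{k-2}h_ns_n=\log k-\sum_{n=1}^{k-2}h_ns_n .\tag{11}$$
This is the first inequality. The second follows because $h_n>0$, $s_n\ge0$ and $h_1=1-\frac2k$. $\blacksquare$

The optimality of $1-\frac2k$ is shown in Section 9.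

## 7. Proof of $q\le\sigma$

We compare $ke^{-(1-2/k)s_1}$ with $\sigma=k-s_1$. At $s_1=0$ they agree. At $s_1=k$ the second is $0$ and the first is not, so Theorem 3 cannot settle the range where $\sigma$ is small. But in that range the block estimate (2) is good enough: for $r=2$ it gives $\frac{\sigma^2}4$, which is at most $\sigma$ exactly when $\sigma\le4$. So we split at $4$.

**Case A: $\sigma\le4$.** The aim is to conclude from (2). This case contains all of $k=2$, where $\sigma=1-\lambda_2\le2$, and all of $k=3,4$, where $s_1\ge0$ is part of (H) and so $\sigma=k-s_1\le k\le4$. If $r=1$, (2) says $q\le\sigma$. If $r\ge2$,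
$$q\le\Big(\frac\sigma r\Big)^r=\sigma\,\frac{\sigma^{r-1}}{r^r}\le\sigma\,\frac{4^{r-1}}{r^r}\le\sigma ,\tag{12}$$
because $4^{r-1}\le r^r$: for $r=2$ this is $4=4$, for $r=3$ it is $16<27$, and for $r\ge4$, $4^{r-1}\le r^{r-1}<r^r$.

**Case B: $\sigma>4$.** The aim is to conclude from Theorem 3. By the remarks in Case A, $k\ge5$, and $0\le s_1<k-4$. Let
$$\varphi(s)=\log(k-s)-\log k+\Big(1-\frac2k\Big)s\qquad(0\le s\le k-4).$$
It is concave and $\varphi(0)=0$. At the other end, $\log\frac k4\le\frac k4-1=\frac{k-4}4$ gives
$$\varphi(k-4)=\frac{(k-2)(k-4)}k-\log\frac k4\ge(k-4)\Big(\frac{k-2}k-\frac14\Big)>0,$$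
as $\frac{k-2}k\ge\frac35$. A concave function lies above its chord, so $\varphi\ge0$ on $[0,k-4]$ and $\varphi>0$ on $(0,k-4]$. By Theorem 3,
$$q\le ke^{-(1-2/k)s_1}=(k-s_1)e^{-\varphi(s_1)}\le k-s_1=\sigma .\tag{13}$$
This proves Theorem 1, and with it the conjecture. $\blacksquare$

## 8. The equality cases

Here the $\lambda_i$ are the nonzero eigenvalues of a nonnegative matrix, so $s_n\ge0$ for all $n\ge1$. We need Newton's identities: with $e_m$ the elementary symmetric functions, $me_m=\sum_{i=1}^m(-1)^{i-1}e_{m-i}s_i$ for $1\le m\le k$. So $s_1,\dots,s_{k-1}$ and $e_1,\dots,e_{k-1}$ determine each other.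

**The three cases give equality.** For $k=2$ both sides are $1-\lambda_2$. In (b) both are $0$. In (c) both are $k$, by Section 1.

**There are no others.** Let $q=\sigma$ and $k\ge3$. If $\sigma=0$, then every $\operatorname{Re}\lambda_i=1$, and with $|\lambda_i|\le1$ every $\lambda_i=1$; this is (b). So let $\sigma>0$.

*Case B, $\sigma>4$.* We trace equality back through (13) and (11). Since $\varphi>0$ on $(0,k-4]$ and $k-s_1>0$, (13) forces $s_1=0$, so $q=\sigma=k$. Then (11) reads $\log k\le\log k-\sum h_ns_n$ with $h_n>0$ and $s_n\ge0$, so $s_n=0$ for $1\le n\le k-2$, and every inequality $\log|1-\lambda_i|\le-h(\lambda_i)$ with $i\ge2$ is an equality. By the equality clause of (10), all $\lambda_i$ are $k$-th roots of unity. It remains to see that each occurs once. We have $\lambda_i^{k-1}=\lambda_i^{-1}=\overline{\lambda_i}$, so $s_{k-1}=\overline{s_1}=0$. Now $s_1=\dots=s_{k-1}=0$, so $e_1=\dots=e_{k-1}=0$ and $\prod(x-\lambda_i)=x^k+\text{const}$. As $1$ is a root, this is $x^k-1$, which is (c).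

*Case A, $\sigma\le4$.* We trace equality through (12), according to the number $r$ of blocks.

- If $r\ge3$, then $4^{r-1}/r^r<1$, so $q<\sigma$, a contradiction.
- If $r=2$, then $q\le u_1u_2\le\frac{\sigma^2}4\le\sigma$ with equality throughout. So $\sigma=4$ and $u_1=u_2=2$. Equality in $q=u_1u_2$ with positive $u$'s forces equality in (1) for each pair, so nonreal pairs have modulus $1$. A real block with $u=2$ is $\{-1\}$; a pair with $\operatorname{Re}b=0$, $|b|=1$ is $\{i,-i\}$. Two blocks $\{-1\}$ give $s_1=-1<0$, which is impossible. Two blocks $\{i,-i\}$ give $s_2=1-4=-3<0$, impossible. One of each gives the fourth roots of unity, which is (c).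
- If $r=1$, then, as $k\ge3$, the block is a pair, $k=3$, and the nonzero spectrum is $\{1,b,\bar b\}$ with $b$ nonreal. Equality in (1) gives $b=e^{i\theta}$, and $1+2\cos n\theta=\operatorname{tr}A^n\ge0$, that is, $\cos n\theta\ge-\frac12$, for all $n\ge1$. If $\theta/2\pi$ is irrational, the multiples $n\theta$ are dense modulo $2\pi$ and some $\cos n\theta<-\frac12$, a contradiction. Otherwise $b$ is a primitive $m$-th root of unity with $m\ge3$. If $m$ is even, $-1$ is a power of $b$, a contradiction. If $m\ge5$ is odd, $e^{i\pi(m-1)/m}=e^{2\pi i\cdot\frac{m-1}2/m}$ is a power of $b$, and its angle lies in $[\frac{4\pi}5,\pi)$, so its cosine is below $-\frac12$, a contradiction. Hence $m=3$ and the spectrum is the set of cube roots of unity, which is (c). $\blacksquare$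

## 9. Optimality of $1-\frac2k$ in the class (H)

To finish Theorem 3 we need multisets with (H), small $s_1>0$, and $q$ as large as the bound allows to first order. We move the $k$-th roots of unity along the circle. Let $k\ge3$, let $c>0$ be small, and put
$$P_c(x)=x^k-cx^{k-1}+cx-1 .$$

**The roots satisfy (H).** First, $P_c(1)=0$, so take $\lambda_1=1$. The polynomial is real, so the roots are closed under conjugation. Next we show that all roots have modulus $1$. We have $x^kP_c(1/x)=1-cx+cx^{k-1}-x^k=-P_c(x)$, so with $P_c$ real the roots are permuted by $z\mapsto1/\bar z$. At $c=0$ the roots are the $k$ distinct $k$-th roots of unity, so for small $c$ there is exactly one root $z$ in a fixed small disc around each $k$-th root of unity $\omega$, and $z\to\omega$ as $c\to0$. The root $1/\bar z$ tends to $1/\bar\omega=\omega$, so for small $c$ it lies in the same disc and must equal $z$. Thus $|z|=1$. Finally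
$$\prod_{i=1}^k(1-\lambda_it)=t^kP_c(1/t)=1-ct+ct^{k-1}-t^k=1-ct+O(t^{k-1}).$$
Taking $-\log$, $\sum_{n\ge1}\frac{s_n}nt^n=-\log(1-ct)+O(t^{k-1})$, so $s_n=c^n\ge0$ for $1\le n\le k-2$. So (H) holds and $s_1=c$.

**The value of $q$.** We have $q=P_c'(1)=k-(k-1)c+c=k-(k-2)c$, so
$$\log q=\log k+\log\Big(1-\Big(1-\frac2k\Big)s_1\Big)=\log k-\Big(1-\frac2k\Big)s_1+O(s_1^2).$$
A bound $\log q\le\log k-as_1$ with $a>1-\frac2k$ would fail for small $c$. $\blacksquare$

## 10. The derivative bound for every $x\ge1$

We prove Theorem 4. At $x=1$ its first inequality is $P'(1)=q\le k-s_1$, Theorem 1. For $x_0>1$ the plan is to build from $P$ a new polynomial whose roots satisfy (H) and whose derivative at $1$ is $P'(x_0)$ up to a factor. Scaling moves $x_0$ to $1$, but then $1$ is no longer a root; subtracting a constant repairs this without changing the derivative. The point to check is that the roots stay in the closed unit disc.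

**Step 1: the new polynomial.** Put $\lambda_i'=\lambda_i/x_0$, so $|\lambda_i'|<1$, and $s_n'=\sum_i\lambda_i'^n=s_n/x_0^n\ge0$ for all $n\ge1$. Let
$$\tilde P(x)=\prod_{i=1}^k(x-\lambda_i'),\qquad\beta=\tilde P(1),\qquad R=\tilde P-\beta .$$
Here $\beta>0$, since real $\lambda_i'$ give factors $1-\lambda_i'>0$ and conjugate pairs give $|1-\lambda_i'|^2>0$. Then $R(1)=0$ and $R'(1)=\tilde P'(1)$. The polynomials $R$ and $\tilde P$ differ only in the constant term, so they share $e_1,\dots,e_{k-1}$. By Newton's identities the power sums of the roots of $R$ of orders $1,\dots,k-1$ are $s_1',\dots,s_{k-1}'\ge0$.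

**Step 2: all roots of $R$ lie in $|z|\le1$.** Here we use all the traces. For $|z|\ge1$ we have $|\lambda_i'/z|<1$, so we may expand $\log(1-\lambda_i'/z)$ and get
$$|\tilde P(z)|=|z|^k\exp\Big(-\operatorname{Re}\sum_{n\ge1}\frac{s_n'}nz^{-n}\Big)\ge|z|^k\exp\Big(-\sum_{n\ge1}\frac{s_n'}n|z|^{-n}\Big)=\tilde P(|z|),$$
because $s_n'\ge0$. For real $y\ge1$ we have $\tilde P(y)>0$ and
$$\frac{\tilde P'(y)}{\tilde P(y)}=\sum_i\operatorname{Re}\frac1{y-\lambda_i'}>0,$$
since $\operatorname{Re}(y-\lambda_i')>0$. So $\tilde P$ is strictly increasing on $[1,\infty)$. Hence for $|z|>1$, $|\tilde P(z)|\ge\tilde P(|z|)>\tilde P(1)=\beta$, and $R(z)\ne0$.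

**Step 3: applying Theorem 1.** The roots of $R$ include $1$, have modulus $\le1$, are closed under conjugation as $R$ is real, and have nonnegative power sums of orders $1,\dots,k-2$. So they satisfy (H), where a root equal to $0$ does no harm. Their sum is $s_1'$ (also for $k=2$, as orders up to $k-1$ are covered). Theorem 1 gives
$$\tilde P'(1)=R'(1)\le k-s_1'=k-\frac{s_1}{x_0}.$$
Since $\tilde P(y)=x_0^{-k}P(x_0y)$, we have $\tilde P'(1)=x_0^{1-k}P'(x_0)$. Multiplying by $x_0^{k-1}$,
$$P'(x_0)\le kx_0^{k-1}-s_1x_0^{k-2},\qquad s_1=\operatorname{tr}A ,$$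
which is the first inequality.

**Step 4: integration.** Since $P(1)=0$, integrating the first inequality from $1$ to $x$ gives
$$P(x)\le x^k-1-\frac{\operatorname{tr}A}{k-1}\,(x^{k-1}-1)\qquad(x\ge1).\qquad\blacksquare$$
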